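\title{Full-rank tilings of $\mathbb{F}_p^3$ do not exist}

\begin{abstract}
A tiling of a finite abelian group $G$ is a pair $(V,A)$ of subsets containing $0$ such that every element of $G$ is uniquely a sum $v+a$ with $v\in V$ and $a\in A$; it is full-rank if both $V$ and $A$ generate $G$. We prove R\'edei's conjecture that $\mathbb{F}_p^3$ has no full-rank tiling for any prime $p$, and we deduce a description of all tilings of $\mathbb{F}_p^3$. If $|V|=p$ and $V$ spans the space, the linear functionals that are bijective on $V$ form a set $\mathcal{B}$ of points of the projective plane. Unless $A$ is a subspace, its intersection numbers with planes produce a linear relation among the values of forms on few points of $\mathcal{B}$. Hilbert functions and a bound for rational points on plane curves show that such a relation needs more points than a Parseval identity allows.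
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite abelian group, written additively. A \emph{tiling} of $G$ is a pair $(V,A)$ of subsets of $G$, each containing $0$, such that $V+A=G$ and $(V-V)\cap(A-A)=\{0\}$. Since $v+a=v'+a'$ is the same as $v-v'=a'-a$, this says that every element of $G$ has exactly one representation $v+a$ with $v\in V$ and $a\in A$; in particular $|V|\,|A|=|G|$. The tiling is \emph{full-rank} if $\langle V\rangle=\langle A\rangle=G$, where $\langle S\rangle$ is the subgroup generated by $S$.

To see what this condition measures, suppose that $V$ lies in a proper subgroup $H$. A representation $x=v+a$ then forces $a\in x+H$, so the tiling falls apart into one problem for each coset of $H$: the set $V$ has to tile $H$ together with each slice $(A\cap(x+H))-x$. Full-rank tilings are the ones that do not split in this way from either side.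

Let $p$ be a prime and let $\mathbb{F}_p^n$ be the $n$-dimensional vector space over the field with $p$ elements, regarded as an additive group. The obvious tilings of $\mathbb{F}_p^3$ consist of a subspace and a \emph{transversal} of it, that is, a complete set of coset representatives. By working slice by slice one can arrange that neither factor is a subgroup. For $p=3$, with the standard basis $e_1,e_2,e_3$, take $V=\{0,e_1,e_2\}$ and $L=\langle e_1+e_2\rangle$. The functional $x_1+2x_2$ has kernel $L$ in $H=\langle e_1,e_2\rangle$ and takes the values $0,1,2$ on $V$, so $V$ is a transversal of $L$ in $H$, and $(V,A)$ is a tiling for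
\[
A=L\cup(L+e_3)\cup(L+e_1+2e_3).
\]
Here $A$ generates $\mathbb{F}_3^3$, but $V$ lies in a plane. Both constructions start from a subgroup and leave one factor inside a proper subgroup, and in $\mathbb{F}_p^2$ nothing else can happen (Proposition~\ref{prop:plane}). One is led to guess the same in dimension three. This is R\'edei's conjecture, which we take from \cite{problem}: \emph{for a prime number $p$, the group $\mathbb{F}_p^3$ does not have a full-rank tiling.} It is known to hold for all primes $p\le 11$. We prove it for all primes, without using these cases.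

\begin{theorem}\label{thm:main}
For every prime $p$, $\mathbb{F}_p^3$ has no full-rank tiling.
\end{theorem}

\begin{theorem}\label{thm:subspace}
Let $(V,A)$ be a tiling of $G=\mathbb{F}_p^3$ with $|V|=p$, $|A|=p^2$ and $\langle V\rangle=G$. Then $A$ is a $2$-dimensional subspace.
\end{theorem}

Theorem~\ref{thm:subspace} implies Theorem~\ref{thm:main}. In a full-rank tiling neither set is $\{0\}$ and $|V|\,|A|=p^3$, so after exchanging the sets we may take $|V|=p$ and $|A|=p^2$; then $\langle A\rangle=A\ne G$ by Theorem~\ref{thm:subspace}, a contradiction. The two theorems are in fact equivalent, because a set $A\ni0$ with $p^2$ elements lies in a proper subgroup if and only if it is a subgroup of order $p^2$. Together with the planar case, Theorem~\ref{thm:subspace} describes all tilings.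

\begin{theorem}\label{thm:all}
Let $p$ be a prime, $G=\mathbb{F}_p^3$, and $0\in V\cap A$, $|V|=p$, $|A|=p^2$. Then $(V,A)$ is a tiling if and only if one of the following holds.
\begin{enumerate}
\item[(1)] $\langle V\rangle=G$, $A$ is a $2$-dimensional subspace, and $V$ is a transversal of $A$.
\item[(2)] $\langle V\rangle=H$ is a $2$-dimensional subspace, and for each coset $x+H$ the set $A\cap(x+H)$ is a translate of a $1$-dimensional subspace $L_{x+H}\subset H$ such that $V$ is a transversal of $L_{x+H}$ in $H$. The lines may depend on the coset.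
\item[(3)] $V$ is a $1$-dimensional subspace and $A$ is a transversal of $V$.
\end{enumerate}
The only other tilings of $G$ are those with the roles of $V$ and $A$ exchanged, and the trivial ones $(\{0\},G)$ and $(G,\{0\})$.
\end{theorem}

Section~\ref{sec:plane} treats the plane, where a count of functionals suffices. Section~\ref{sec:reduction} extracts from $A$ everything that we use about it and reduces Theorem~\ref{thm:subspace} to a question about a point set $\mathcal{B}$ in the projective plane that depends on $V$ alone. Section~\ref{sec:five} answers this question by hand for $p=5$, the first prime for which Theorem~\ref{thm:subspace} has content. Sections~\ref{sec:support}--\ref{sec:high} supply, for $p\ge7$, the three estimates that are immediate for $p=5$, and Section~\ref{sec:end} puts them together.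

\section{Equidistributed directions and the plane}\label{sec:plane}

We shall use three elementary facts about polynomials over $\mathbb{F}_p$. First, $\sum_{t\in\mathbb{F}_p}t^m$ equals $-1$ if $m$ is a positive multiple of $p-1$ and equals $0$ otherwise (with $0^0=1$, so that $m=0$ gives $p=0$). Writing $[t^m]H$ for the coefficient of $t^m$ in $H$, we get
\begin{equation}\label{eq:sum}
\sum_{t\in\mathbb{F}_p}H(t)=-[t^{p-1}]H\qquad\text{if }\deg H\le 2p-3 .
\end{equation}
Second, every function $\mathbb{F}_p\to\mathbb{F}_p$ is represented by a unique polynomial of degree at most $p-1$, and a polynomial in $m$ variables of total degree at most $p-1$ that vanishes at all points of $\mathbb{F}_p^m$ is zero. Third, the multinomial coefficients $k!/(i!\,j!\,l!)$ with $i+j+l=k\le p-1$ are nonzero modulo $p$.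

Every linear functional on $\mathbb{F}_p^m$ has the form $x\mapsto u\cdot x$ (dot product). A \emph{direction} is a vector $u\ne0$ up to scalars, that is, a point of the projective space $\mathbb{P}^{m-1}(\mathbb{F}_p)$. A set $S\subset\mathbb{F}_p^m$ is \emph{equidistributed} in the direction $u$ if $|\{x\in S:u\cdot x=j\}|$ does not depend on $j\in\mathbb{F}_p$. If $|S|=p$ this says that $x\mapsto u\cdot x$ is a bijection $S\to\mathbb{F}_p$, and we call $u$ \emph{bijective} for $S$. The tiling property enters our proofs through its cardinality consequence and the following lemma.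

\begin{lemma}\label{lem:dichotomy}
Let $V,A\subset\mathbb{F}_p^m$ be such that every element of $\mathbb{F}_p^m$ is uniquely of the form $v+a$. Then in every direction $u$ at least one of $V$ and $A$ is equidistributed.
\end{lemma}

\begin{proof}
Let $\zeta=e^{2\pi i/p}$. By unique representation,
\[
\Bigl(\sum_{v\in V}\zeta^{u\cdot v}\Bigr)\Bigl(\sum_{a\in A}\zeta^{u\cdot a}\Bigr)=\sum_{x\in\mathbb{F}_p^m}\zeta^{u\cdot x}=0 .
\]
So $\sum_{j=0}^{p-1}n_j\zeta^j=0$ for one of the two sets, where $n_j$ counts its elements $x$ with $u\cdot x=j$. The minimal polynomial of $\zeta$ over $\mathbb{Q}$ is $1+T+\dots+T^{p-1}$, so all $n_j$ are equal.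
\end{proof}

How many directions can be bijective for a set of $p$ points? If there is one, we can use it as a parameter $t$, and any other functional becomes a polynomial $\varphi(t)$. A bijective combination $xt+y\varphi(t)$ has vanishing power sums, and these power sums are forms in $(x,y)$. It is enough to find one such form that is nonzero and has low degree.

\begin{lemma}\label{lem:pencil}
Let $p\ge3$, let $\varphi\in\mathbb{F}_p[t]$ have degree $e$ with $2\le e\le p-1$, and put $\Pi_k(X,Y)=\sum_{t\in\mathbb{F}_p}(Xt+Y\varphi(t))^k$. Then $\Pi_k\ne0$ for some $k$ with $1\le k\le\frac{p-1}2$, and there are at most $\frac{p-1}2$ points $(x:y)$ of $\mathbb{P}^1(\mathbb{F}_p)$ for which $t\mapsto xt+y\varphi(t)$ is a bijection of $\mathbb{F}_p$.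
\end{lemma}

\begin{proof}
The coefficient of $X^rY^j$ in $\Pi_{r+j}$ is $\binom{r+j}{j}\sum_tt^r\varphi(t)^j$. If $r+je=p-1$ and $1\le r+j\le p-1$, then $t^r\varphi^j$ has degree exactly $p-1$, and the coefficient is nonzero by \eqref{eq:sum}. We choose such $r,j$ with $k=r+j\le\frac{p-1}2$.

If $e\ge\frac{p+1}2$, take $j=1$ and $r=p-1-e$; then $1\le k=p-e\le\frac{p-1}2$. If $e\le\frac{p-1}2$, write $p-1=je+r$ with $0\le r<e$; then $j\ge2$. The inequality $j+r\le\frac{je+r}2$ is equivalent to $r\le j(e-2)$. For $e=2$ it holds because $p-1$ is even and so $r=0$. For $e\ge3$ we have $j(e-2)\ge2(e-2)\ge e-1\ge r$.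

If $t\mapsto xt+y\varphi(t)$ is a bijection, then $\Pi_k(x,y)=\sum_tt^k=0$, because $1\le k\le\frac{p-1}2\le p-2$. A nonzero binary form of degree $k$ has at most $k$ zeros on the projective line.
\end{proof}

\begin{proposition}\label{prop:plane}
Let $p\ge3$ and let $V,A\subset\mathbb{F}_p^2$ be sets of $p$ elements such that every element of $\mathbb{F}_p^2$ is uniquely of the form $v+a$. If $V$ is not contained in an affine line, then $A$ is an affine line.
\end{proposition}

\begin{proof}
We claim that a set $S$ of $p$ points that lies on no affine line has at most $\frac{p-1}2$ bijective directions. Suppose that $u_0$ is one and complete it to a basis $u_0,u'$. Write $S=\{x(t)\}$ with $u_0\cdot x(t)=t$, and let $\varphi$ be the polynomial of degree at most $p-1$ representing $t\mapsto u'\cdot x(t)$. If $\varphi=\alpha t+\beta$, then $S$ lies on the line $(u'-\alpha u_0)\cdot x=\beta$. So $\deg\varphi\ge2$, and Lemma~\ref{lem:pencil} gives the claim.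

By Lemma~\ref{lem:dichotomy}, each of the $p+1$ directions is bijective for $V$ or for $A$. At most $\frac{p-1}2$ are bijective for $V$, so at least $\frac{p+3}2$ are bijective for $A$. By the claim $A$ lies on a line, and it has $p$ points.
\end{proof}

In space this count breaks down. The factors have different sizes, and a set of $p^2$ points can be equidistributed in almost every direction: a plane through $0$ is equidistributed in all directions but one. What survives is that the directions in which $A$ is \emph{not} equidistributed lie in a sparse set determined by $V$.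

\section{From a tiling to a relation}\label{sec:reduction}

If $p\le3$, then $V$ has at most two nonzero elements and cannot span $\mathbb{F}_p^3$, so Theorem~\ref{thm:subspace} is vacuous. \emph{Until the end of the proof of Theorem~\ref{thm:subspace}, $p\ge5$ and $(V,A)$ is as in that theorem.} An affine plane containing $V$ would contain $0$ and be a subspace, so
\begin{equation}\label{eq:noplane}
V\text{ lies in no affine plane.}
\end{equation}
Let $R=\mathbb{F}_p[X,Y,Z]$ and let $R_k$ be the space of forms (homogeneous polynomials) of degree $k$, with $R_k=0$ for $k<0$. For each point of $\mathbb{P}^2(\mathbb{F}_p)$ we fix a representing vector $u\in\mathbb{F}_p^3$, at which forms are evaluated.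

\subsection{The bijective directions of $V$}

Let $\mathcal{B}\subset\mathbb{P}^2(\mathbb{F}_p)$ be the set of directions that are bijective for $V$, and for $k\ge1$ let
\[
P_k(X,Y,Z)=\sum_{v\in V}\bigl(v\cdot(X,Y,Z)\bigr)^k\in R_k .
\]
For $u\in\mathcal{B}$ we have $P_k(u)=\sum_tt^k$, so $P_k$ vanishes on $\mathcal{B}$ for $1\le k\le p-2$.

\begin{lemma}\label{lem:line}
Every line of $\mathbb{P}^2(\mathbb{F}_p)$ contains at most $\frac{p-1}2$ points of $\mathcal{B}$. If $\mathcal{B}\ne\emptyset$, then $P_k\ne0$ for some $k$ with $1\le k\le\frac{p-1}2$.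
\end{lemma}

\begin{proof}
Let $W$ be a line through a point $u_0\in\mathcal{B}$, spanned by $u_0$ and $u'$. Write $V=\{v(t)\}$ with $u_0\cdot v(t)=t$, and let $\varphi$ represent $t\mapsto u'\cdot v(t)$. If $\varphi=\alpha t+\beta$, then $V$ lies in the plane $(u'-\alpha u_0)\cdot x=\beta$, contrary to \eqref{eq:noplane}; so $\deg\varphi\ge2$. Now $P_k(Xu_0+Yu')=\Pi_k(X,Y)$, and $xu_0+yu'$ is bijective for $V$ exactly when $t\mapsto xt+y\varphi(t)$ is a bijection. Lemma~\ref{lem:pencil} gives both statements.
\end{proof}

The lemma needs \eqref{eq:noplane}: if $V=\langle v\rangle$ is a line, then $\mathcal{B}=\{u:u\cdot v\ne0\}$ meets all lines but one in $p$ points, and $A$ can be any transversal of $V$.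

\begin{definition}\label{def:relation}
Let $K\ge0$. A \emph{relation of degree $K$} on a set of points of $\mathbb{P}^2(\mathbb{F}_p)$ is a function $\varepsilon$ from this set to $\mathbb{F}_p$, not identically zero, such that $\sum_u\varepsilon(u)q(u)=0$ for all $q\in R_K$. Its \emph{support} is $\Gamma=\{u:\varepsilon(u)\ne0\}$.
\end{definition}

A relation of degree $1$ is a linear dependence among the representing vectors. In general, a set carries a relation of degree $K$ exactly when the values of forms of degree $K$ at its points cannot be prescribed arbitrarily. Replacing a representative $u$ by $\lambda u$ only rescales $\varepsilon(u)$ by $\lambda^{-K}$. The degree can always be lowered: if $\ell$ is a linear form that is nonzero at some point of $\Gamma$, then $\varepsilon\ell^{\,m}$ is a relation of degree $K-m$ for $0\le m\le K$. Hence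
\begin{equation}\label{eq:lower}
\text{a set with no relation of degree $K$ has no relation of any degree $\ge K$.}
\end{equation}

\subsection{Intersection numbers of $A$ with planes}

For $u\ne0$ and $j\in\mathbb{F}_p$ let $N_u(j)=|\{x\in A:u\cdot x=j\}|$. By Lemma~\ref{lem:dichotomy},
\begin{equation}\label{eq:offB}
N_u(j)=p\quad\text{for all $j$, if }u\notin\mathcal{B}.
\end{equation}
If $A$ is a plane, every $N_u(j)$ is $0$, $p$ or $p^2$. The first step toward the theorem is to show that all $N_u(j)$ are divisible by $p$, and already here relations appear: the power sums of $A$ are forms of low degree supported on $\mathcal{B}$, and a form of low degree is orthogonal to many others.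

\begin{lemma}\label{lem:divisible}
Suppose that $\mathcal{B}$ carries no relation of degree $p-1$. Then $p\mid N_u(j)$ for all $u\ne0$ and all $j$.
\end{lemma}

\begin{proof}
Let $Q_m=\sum_{x\in A}(x\cdot(X,Y,Z))^m\in R_m$, so that $Q_m(u)=\sum_jN_u(j)j^m$. Suppose that $Q_m\ne0$ for some $1\le m\le p-1$. Then $Q_m$ is a nonzero function on $\mathbb{F}_p^3$. It vanishes at $0$ and, by \eqref{eq:offB}, at all nonzero $u\notin\mathcal{B}$, so it is nonzero at some point of $\mathcal{B}$. Let $q\in R_{2(p-1)-m}$. The sum of a monomial $X^aY^bZ^c$ over $\mathbb{F}_p^3$ is a product of three power sums and vanishes unless $a,b,c\ge p-1$. Since $Q_mq$ has degree $2(p-1)<3(p-1)$, its sum over $\mathbb{F}_p^3$ is $0$. As $\lambda^{2(p-1)}=1$ for $\lambda\ne0$, the function $Q_mq$ takes the same value at all nonzero multiples of $u$, and the sum equals $(p-1)\sum_{u\in\mathcal{B}}Q_m(u)q(u)$. So $\varepsilon=Q_m|_{\mathcal{B}}$ is a relation of degree $2(p-1)-m\ge p-1$ on $\mathcal{B}$, which contradicts the hypothesis by \eqref{eq:lower}.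

Hence $\sum_jN_u(j)j^m\equiv0\pmod p$ for $1\le m\le p-1$, and also for $m=0$, where the sum is $p^2$. The Vandermonde matrix $(j^m)_{j\in\mathbb{F}_p,\ 0\le m\le p-1}$ is invertible over $\mathbb{F}_p$, so $N_u(j)\equiv0$.
\end{proof}

Under the hypothesis of Lemma~\ref{lem:divisible} write $N_u=pc_u$ and $e_u=c_u-1$. Then $c_u(j)\in\mathbb{Z}_{\ge0}$, $\sum_jc_u(j)=p$ and $\sum_je_u(j)=0$. The function $e_u$ measures the failure of equidistribution, and we call $\sum_je_u(j)^2$ its \emph{energy}. Let $\mathcal{S}\subset\mathbb{P}^2(\mathbb{F}_p)$ be the set of directions with $e_u\ne0$; by \eqref{eq:offB}, $\mathcal{S}\subset\mathcal{B}$. The next two identities are Fourier inversion and Parseval's formula with the characters grouped by direction.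

\begin{lemma}\label{lem:parseval}
With this notation,
\begin{align}
p\,1_A(x)&=1+\sum_{u\in\mathcal{S}}e_u(u\cdot x)\qquad(x\in\mathbb{F}_p^3),\label{eq:inversion}\\
\sum_{u\in\mathcal{S}}\sum_{j}e_u(j)^2&=p(p-1).\label{eq:parseval}
\end{align}
\end{lemma}

\begin{proof}
Fix $x$ and count pairs $(u,y)$ of a direction $u$ and a point $y\in A$ with $u\cdot(y-x)=0$. A point $y\ne x$ occurs for $p+1$ directions and $y=x$ for all $p^2+p+1$, so $\sum_uN_u(u\cdot x)=(p+1)p^2+p^2\,1_A(x)$. Dividing by $p$ and subtracting $1$ for each of the $p^2+p+1$ directions gives $\sum_ue_u(u\cdot x)=p\,1_A(x)-1$, which is \eqref{eq:inversion}.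

For distinct directions $u,u'$ the map $x\mapsto(u\cdot x,u'\cdot x)$ is $p$-to-one onto $\mathbb{F}_p^2$, so $\sum_xe_u(u\cdot x)e_{u'}(u'\cdot x)=p\sum_je_u(j)\sum_je_{u'}(j)=0$. Also $\sum_xe_u(u\cdot x)^2=p^2\sum_je_u(j)^2$. Therefore
\[
p^2\sum_{u\in\mathcal{S}}\sum_je_u(j)^2=\sum_x\bigl(p\,1_A(x)-1\bigr)^2=p^2(p-1)^2+(p^3-p^2)=p^3(p-1).\qedhere
\]
\end{proof}

When $A$ is a plane, one direction has $e_u=(p-1,-1,\dots,-1)$ and carries the whole energy $(p-1)^2+(p-1)=p(p-1)$. In general the gain from Lemma~\ref{lem:divisible} is this: after division by $p$ the left side of \eqref{eq:inversion} is still divisible by $p$, so \eqref{eq:inversion} becomes a polynomial identity over $\mathbb{F}_p$ among functions whose total energy is only $p(p-1)$. To compare the two identities we need a link between the degree of $e_u$ modulo $p$ and its energy.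

\begin{lemma}\label{lem:energy}
Let $c\colon\mathbb{F}_p\to\mathbb{Z}_{\ge0}$ satisfy $\sum_jc(j)=p$, let $e=c-1$, and let $E\in\mathbb{F}_p[T]$ be the polynomial of degree at most $p-1$ representing $e$ modulo $p$. Then $\deg E\le p-2$, and:
\begin{enumerate}
\item[(a)] if $E$ is constant, then $e=0$ or $c(j_0)=p$ for some $j_0$;
\item[(b)] if $\kappa=\deg E\ge1$, then $\kappa\ge\frac{p-1}2$ and $\sum_je(j)^2\ge2(p-1-\kappa)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\sum_je(j)=0$, formula \eqref{eq:sum} gives $[T^{p-1}]E=0$.

(a) Write $e(j)=r+pm_j$ with a fixed $r$, $-1\le r\le p-2$. From $e(j)\ge-1$ we get $m_j\ge0$, and from $\sum_je(j)=0$ we get $\sum_jm_j=-r$. So either $r=0$ and all $m_j$ vanish, or $r=-1$ and exactly one $m_{j_0}$ equals $1$, which means $c(j_0)=p$.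

(b) Put $\nu=p-1-\kappa$, so $1\le\nu\le p-2$. Consider the multiset in which $j$ has multiplicity $c(j)$, its power sums $\pi_i=\sum_jc(j)j^i\in\mathbb{F}_p$ and its elementary symmetric functions $\sigma_i$. For $1\le i\le\nu$ we have $\sum_jj^i=0$, hence $\pi_i=\sum_jE(j)j^i=-[T^{p-1-i}]E$ by \eqref{eq:sum}. This vanishes for $i<\nu$ and does not vanish for $i=\nu$. Newton's identities $i\sigma_i=\sum_{l=1}^i(-1)^{l-1}\sigma_{i-l}\pi_l$, in which $i<p$ is invertible, give $\sigma_i=0$ for $1\le i<\nu$ and $\sigma_\nu\ne0$. Thus
\[
\prod_j(T-j)^{c(j)}=T^p+\gamma(T),\qquad\deg\gamma=p-\nu=\kappa+1,\qquad 2\le\kappa+1\le p-1 .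
\]
Let $w$ be the number of $j$ with $c(j)>0$. Each such $j$ satisfies $j+\gamma(j)=j^p+\gamma(j)=0$, and $T+\gamma(T)$ has degree $\kappa+1$, so $w\le\kappa+1$. On the other hand $\prod_{c(j)>0}(T-j)^{c(j)-1}$, of degree $p-w$, divides the derivative $(T^p+\gamma)'=\gamma'$, which has degree exactly $\kappa$ because $p\nmid\kappa+1$. So $p-w\le\kappa$, and $p\le2\kappa+1$. Finally, $e$ takes the value $-1$ at $p-w\ge\nu$ places and has sum $0$, so $\sum_je(j)^2\ge\sum_j|e(j)|\ge2\nu$.
\end{proof}

Both bounds in (b) are attained when $e$ is the Legendre symbol: then $E=T^{(p-1)/2}$ and the energy is $p-1$.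

\begin{proposition}\label{prop:reduction}
Suppose that $\mathcal{B}$ carries no relation of degree $p-1$ and that $A$ is not a $2$-dimensional subspace. Then there are an integer $n$ with $1\le n\le\frac{p-1}2$ and a relation of degree $p-1-n$ on $\mathcal{B}$ whose support $\Gamma$ satisfies
\begin{equation}\label{eq:budget}
2n\,|\Gamma|\le p(p-1).
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:parseval}, $\mathcal{S}\ne\emptyset$. For $u\in\mathcal{S}$ let $E_u=\sum_k\varepsilon_{u,k}T^k$ represent $e_u$ modulo $p$. If some $E_u$ were constant, Lemma~\ref{lem:energy}(a) would give $N_u(j_0)=p^2$, so $A$ would be the plane $u\cdot x=j_0$, and a subspace because $0\in A$. (This is the only use of $0\in A$.) So Lemma~\ref{lem:energy}(b) applies to every $u\in\mathcal{S}$. Let $K=\max_u\deg E_u$, $\Gamma=\{u\in\mathcal{S}:\deg E_u=K\}$ and $n=p-1-K$. Then $1\le n\le\frac{p-1}2$, each $u\in\Gamma$ has energy at least $2n$, and \eqref{eq:budget} follows from \eqref{eq:parseval}.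

Modulo $p$, \eqref{eq:inversion} says that $1+\sum_{u\in\mathcal{S}}E_u(u\cdot x)$ vanishes at all $x\in\mathbb{F}_p^3$. As a polynomial in $x$ it has degree at most $p-2$, so it is zero. Its homogeneous part of degree $K$ is $\sum_{u\in\Gamma}\varepsilon_{u,K}(u\cdot x)^K$. The coefficient of $x_1^ix_2^jx_3^l$ in it is $\frac{K!}{i!\,j!\,l!}\sum_{u\in\Gamma}\varepsilon_{u,K}\,u_1^iu_2^ju_3^l$, and the multinomial coefficient is nonzero. Hence $\sum_{u\in\Gamma}\varepsilon_{u,K}\,q(u)=0$ for all $q\in R_K$, and the weights $\varepsilon_{u,K}$, being leading coefficients, are nonzero on $\Gamma$.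
\end{proof}

From now on $A$ plays no role. It remains to show that $\mathcal{B}$ has no relation of degree $p-1$ and none that satisfies \eqref{eq:budget}.

\section{The case $p=5$}\label{sec:five}

Let $p=5$. By Lemma~\ref{lem:line} no three points of $\mathcal{B}$ are collinear. Each of the six lines through a point of $\mathcal{B}$ contains at most one further point, so $|\mathcal{B}|\le7$.

Let $\Gamma\subset\mathcal{B}$ be the support of a relation $\varepsilon$ of degree $K$. We claim that $|\Gamma|\ge2K+2$. Otherwise fix $u\in\Gamma$ and split the remaining points, of which there are at most $2K$, into at most $K$ groups of one or two points. Each group lies on a line that misses $u$: for a pair take the line joining it, and for a single point any line through it other than the line to $u$. Adding further lines that miss $u$, we obtain a product $q$ of $K$ linear forms that vanishes on $\Gamma\setminus\{u\}$ and not at $u$. The relation applied to $q$ reads $\varepsilon(u)q(u)=0$, which is false.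

From $2K+2\le7$ we get $K\le2$. So $\mathcal{B}$ has no relation of degree $4$, and Proposition~\ref{prop:reduction} applies. If $A$ is not a subspace, it gives a relation of degree $K=4-n$ with $n\le2$; hence $K=n=2$, $|\Gamma|\ge6$, and $2n|\Gamma|\ge24>20=p(p-1)$, contradicting \eqref{eq:budget}. This proves Theorem~\ref{thm:subspace} for $p=5$.

Three things were used: a relation of degree $K$ needs many points; $\mathcal{B}$ does not have many points; and relations of the highest degrees, for which \eqref{eq:budget} is weakest, do not exist at all. For larger $p$ the first two statements have to be made relative to the least degree $s$ of a curve through $\Gamma$. A relation can live on few points only if $s$ is small (Section~\ref{sec:support}), while a curve of small degree contains few points of $\mathcal{B}$ (Section~\ref{sec:curves}). The third statement needs the forms $P_k$ (Section~\ref{sec:high}).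

\section{The support of a relation}\label{sec:support}

\begin{proposition}\label{prop:support}
Let $\Gamma\subset\mathbb{P}^2(\mathbb{F}_p)$ be the support of a relation of degree $K$, and let $s$ be the least degree of a nonzero form in $R$ vanishing on $\Gamma$.
\begin{enumerate}
\item[(a)] If $2s\le K+3$, then $|\Gamma|\ge s(K+3-s)$. If $2s>K+3$, then $|\Gamma|\ge(K+3)^2/4$.
\item[(b)] If $2s\le K+2$, there is a form $C\in R_s$ such that every form in $R_j$ with $j\le K+2-s$ that vanishes on $\Gamma$ lies in $C\cdot R_{j-s}$; in particular it is $0$ if $j<s$.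
\end{enumerate}
\end{proposition}

\begin{example}\label{ex:grid}
Grids show that the first bound is sharp. For $U\subset\mathbb{F}_p$ and $a\in U$ put $w_U(a)=\prod_{a'\in U\setminus\{a\}}(a-a')^{-1}$. The sum $\sum_aw_U(a)a^i$ is the coefficient of $t^{|U|-1}$ in the Lagrange interpolation polynomial of $t^i$ on $U$, so it vanishes for $0\le i\le|U|-2$. Let $|U|=s\le m=|U'|$, let $\Gamma=\{(a,b,1):a\in U,\ b\in U'\}$ and $\varepsilon(a,b,1)=w_U(a)w_{U'}(b)$. If $i+j\le s+m-3$, then $i\le s-2$ or $j\le m-2$, so $\varepsilon$ is a relation of degree $K=s+m-3$. The form $\prod_{a\in U}(X-aZ)$ vanishes on $\Gamma$, and a polynomial in $x,y$ of degree less than $s$ that vanishes on $U\times U'$ is zero. So the least degree is $s$, and $|\Gamma|=sm=s(K+3-s)$.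
\end{example}

We count the points of $\Gamma$ by the number of conditions they impose on forms, degree by degree. We work over $\overline{\mathbb{F}}_p$, so that a line in general position is available. Let $S=\overline{\mathbb{F}}_p[X,Y,Z]$. For a nonempty finite set $\Gamma$ of points let $I=I_\Gamma\subset S$ be the ideal generated by the forms vanishing on $\Gamma$, let $h(j)=\dim S_j-\dim I_j$ be its \emph{Hilbert function}, which is the rank of the evaluation map $S_j\to\overline{\mathbb{F}}_p^{\,\Gamma}$, and let $\delta(j)=h(j)-h(j-1)$ with $h(-1)=0$. For $\Gamma\subset\mathbb{P}^2(\mathbb{F}_p)$ the evaluation maps on $S_j$ and on $R_j$ have the same matrix in the monomial basis. So $I_j$ has a basis in $R_j$, the number $s$ is the least $j$ with $I_j\ne0$, and a relation of degree $K$ holds for all $q\in S_K$.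

Let $z$ be a linear form that vanishes at no point of $\Gamma$, identify $\bar S=S/(z)$ with the ring $\overline{\mathbb{F}}_p[x,y]$ of binary forms, and let a bar denote the image in $\bar S$, that is, restriction to the line $z=0$. If $zF$ vanishes on $\Gamma$ then so does $F$, so the kernel of $I_j\to\bar I_j$ is $zI_{j-1}$. Since $\dim S_j-\dim S_{j-1}=j+1$, this gives
\begin{equation}\label{eq:delta}
\delta(j)=j+1-\dim\bar I_j=\dim\bar S_j-\dim\bar I_j\ge0 .
\end{equation}
Thus $\delta$ is governed by how fast an ideal of binary forms grows.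

\begin{lemma}\label{lem:binary}
Let $0\ne U\subset\bar S_i$ be a subspace. Then $\dim(xU+yU)\ge\dim U+1$, with equality only if $U=G\cdot\bar S_{i-\deg G}$ for some form $G$.
\end{lemma}

\begin{proof}
Choose $0\ne b\in U$ divisible by the smallest possible power of $x$. Then $yb\notin xU$, which gives the inequality. We treat equality by induction on $\dim U$. If $\dim U=1$, let $G$ span $U$. Otherwise put $U'=\{r\in\bar S_{i-1}:xr\in U,\ yr\in U\}$. If $xb=yb'$ with $b,b'\in U$, then $b=yr$ and $b'=xr$ for some $r$, so $xU\cap yU=xyU'$ and $\dim U'=2\dim U-(\dim U+1)=\dim U-1\ge1$. The space $xU'+yU'$ is contained in $U$ and has dimension at least $\dim U'+1=\dim U$. So $U=xU'+yU'$ and equality holds for $U'$. By induction $U'=G\cdot\bar S_{i-1-\deg G}$, and hence $U=G\cdot\bar S_{i-\deg G}$.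
\end{proof}

\begin{lemma}\label{lem:hilbert}
Let $\Gamma$ be a nonempty finite set of points and $s$ the least $j$ with $I_j\ne0$.
\begin{enumerate}
\item[(i)] $\delta(j)=j+1$ for $0\le j<s$, $\delta(s)=s+1-\dim I_s\le s$, and $\delta(j+1)\le\delta(j)$ for $j\ge s$. In particular $\delta\le s$ everywhere.
\item[(ii)] If $\delta(j+1)=0$ for some $j\ge0$, then evaluation $S_{j'}\to\overline{\mathbb{F}}_p^{\,\Gamma}$ is surjective for all $j'\ge j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first two statements follow from $I_j=0$ for $j<s$. By \eqref{eq:delta}, $\bar I_s\ne0$, so $\bar I_j\ne0$ for $j\ge s$. Since $x\bar I_j+y\bar I_j\subset\bar I_{j+1}$, Lemma~\ref{lem:binary} gives $\dim\bar I_{j+1}\ge\dim\bar I_j+1$, which is $\delta(j+1)\le\delta(j)$.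

(ii) By (i), $j+1\ge s$ and $\delta$ vanishes from $j+1$ on, so $h$ is constant from $j$ on. In degrees at least $|\Gamma|-1$ each point is separated from the others by a product of linear forms, so the constant value is $|\Gamma|$.
\end{proof}

By (ii), a relation of degree $K$ forces $\delta(K+1)\ge1$. By itself this only says that $\delta$ stays positive for a long time. The next lemma shows that $\delta$ cannot pause at a height below $s$: a pause at height $r$ produces a curve of degree $r$ through part of $\Gamma$, and the relation forces this part to be all of $\Gamma$.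

\begin{lemma}\label{lem:plateau}
Let $\Gamma$ be the support of a relation $\varepsilon$ of degree $K$. If $s\le i\le K$ and $\delta(i)=\delta(i+1)=r\ge1$, then $r=s$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:hilbert}(i), $r\le s\le i$. Let $D$ be the greatest common divisor of the forms in $I_{i+1}$ and write $I_{i+1}=D\cdot M$. The space $M$ has finitely many common zeros: take $0\ne F\in M$; for each irreducible factor of $F$ the forms of $M$ divisible by it make up a proper subspace, so, the field being infinite, some $F'\in M$ is coprime to $F$, and coprime forms have finitely many common zeros. The function $\delta$ does not depend on $z$, and we choose $z$ so that the line $z=0$ misses these zeros as well as $\Gamma$.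

By \eqref{eq:delta}, $\dim\bar I_i=i+1-r$ and $\dim\bar I_{i+1}=i+2-r$. So equality holds in Lemma~\ref{lem:binary} for $U=\bar I_i$. Hence $\bar I_i=G\cdot\bar S_{i-\deg G}$ with $\deg G=r$ by comparison of dimensions, and $\bar I_{i+1}=x\bar I_i+y\bar I_i=G\cdot\bar S_{i+1-r}$. On the other hand $\bar I_{i+1}=\bar D\cdot\bar M$, and the binary forms in $\bar M$ have no common zero, hence no common factor. So $\bar D$ and $G$ are both greatest common divisors of $\bar I_{i+1}$, and $\deg D=r$. The form $D$ also divides every $F\in I_i$, because it divides $XF$ and $YF$.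

Let $\Gamma''$ be the set of points of $\Gamma$ at which $D\ne0$, and suppose that $\Gamma''\ne\emptyset$; let $\delta''$ be its function $\delta$. A form $DQ$ vanishes on $\Gamma$ if and only if $Q$ vanishes on $\Gamma''$, so $I_j=D\cdot(I_{\Gamma''})_{j-r}$ for $j=i,i+1$. Taking the difference of dimensions,
\[
(i+2)-\delta(i+1)=\dim I_{i+1}-\dim I_i=(i+2-r)-\delta''(i+1-r),
\]
and therefore $\delta''(i+1-r)=0$. By Lemma~\ref{lem:hilbert}(ii), evaluation $S_{K-r}\to\overline{\mathbb{F}}_p^{\,\Gamma''}$ is surjective, since $K-r\ge i-r\ge0$. But the relation applied to $Dq$ gives $\sum_{u\in\Gamma''}\varepsilon(u)D(u)q(u)=0$ for all $q\in S_{K-r}$, with $\varepsilon(u)D(u)\ne0$ on $\Gamma''$. This is a contradiction. So $D$ vanishes on $\Gamma$, and $r\ge s$.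
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:support}]
We show by downward induction that
\begin{equation}\label{eq:profile}
\delta(j)\ge\min(s,\,K+2-j)\qquad(s-1\le j\le K+1).
\end{equation}
For $j=K+1$ this is $\delta(K+1)\ge1$. Let $s-1\le j\le K$ and $\delta(j)<s$. Then $j\ge s$ because $\delta(s-1)=s$, and $\delta(j)\ge\delta(j+1)\ge1$. Equality $\delta(j)=\delta(j+1)$ is excluded by Lemma~\ref{lem:plateau}, so $\delta(j)\ge\min(s,K+1-j)+1\ge\min(s,K+2-j)$.

(a) We have $|\Gamma|\ge h(m)=\sum_{j=0}^m\delta(j)$ for every $m$. Put $q=K+3$. If $2s\le q$, then in degrees $0,\dots,K+1$ the function $\delta$ is bounded below by $1,2,\dots,s$, followed by $q-2s$ terms equal to $s$, followed by $s-1,\dots,1$. So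
\[
|\Gamma|\ge\tfrac{s(s+1)}2+s(q-2s)+\tfrac{s(s-1)}2=s(q-s).
\]
If $2s>q$ and $s\le q-1$, the bound is $1,2,\dots,s$ followed by $q-1-s,\dots,1$, and
\[
|\Gamma|\ge\tfrac{s(s+1)}2+\tfrac{(q-s)(q-s-1)}2=\tfrac{s^2+(q-s)^2+(2s-q)}2\ge\tfrac{q^2}4,
\]
because $s^2+(q-s)^2\ge q^2/2$. If $s\ge q$, then $|\Gamma|\ge h(s-1)=s(s+1)/2\ge q^2/4$.

(b) If $2s\le K+2$, then \eqref{eq:profile} and $\delta\le s$ give $\delta(j)=s$ for $s-1\le j\le K+2-s$, a range that includes $j=s$. By Lemma~\ref{lem:hilbert}(i), $\dim I_s=1$; let $C\in R_s$ span $I_s$. The function $j\mapsto\dim S_j-\dim S_{j-s}$ has first difference $j+1$ for $j<s$ and $s$ for $j\ge s$, so it equals $h(j)$ for $j\le K+2-s$. Thus $\dim I_j=\dim S_{j-s}$, and the inclusion $C\cdot S_{j-s}\subset I_j$ is an equality. If $F=CQ$ with $F\in R_j$, then raising all coefficients to the $p$-th power fixes $F$ and $C$, hence $Q$, so $Q\in R_{j-s}$.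
\end{proof}

\section{Rational points on curves of low degree}\label{sec:curves}

We recall B\'ezout's theorem. If forms $F,\Phi$ over $\overline{\mathbb{F}}_p$ have no common factor, then $\sum_P I_P(F,\Phi)=\deg F\cdot\deg\Phi$, where the intersection multiplicity $I_P$ is at least $1$ at every common zero $P$, and at least $2$ if one of the curves is singular at $P$ (its gradient vanishes there) or both are smooth at $P$ with the same tangent line.

The next lemma is a case of the St\"ohr--Voloch bound. For a form $F$ consider $\Phi=X^pF_X+Y^pF_Y+Z^pF_Z$. At a smooth point $P$ of the curve $F=0$, the equation $\Phi(P)=0$ says that the Frobenius image of $P$ lies on the tangent line at $P$. Rational points have this property, and they turn out to count twice. For a linear form $F$ over $\mathbb{F}_p$ we have $\Phi=F^p$ and nothing is gained; lines have to be handled by a hypothesis, which for $\mathcal{B}$ is Lemma~\ref{lem:line}.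

\begin{lemma}\label{lem:sv}
Let $\Gamma\subset\mathbb{P}^2(\mathbb{F}_p)$ lie on a curve of degree $s<p$ over $\mathbb{F}_p$, and suppose that every line contains at most $\frac{p-1}2$ points of $\Gamma$. Then $|\Gamma|\le s(s+p-1)/2$.
\end{lemma}

\begin{proof}
If $\sum_ie_i\le s$, then $\sum_ie_i(e_i+p-1)\le s(s+p-1)$. So it suffices to show that each factor $F$ of the equation that is irreducible over $\mathbb{F}_p$, of degree $e$, vanishes at no more than $e(e+p-1)/2$ points of $\Gamma$. For $e=1$ the bound is $p/2$ and holds by hypothesis. If $F$ is reducible over $\overline{\mathbb{F}}_p$, it is a product of $r\ge2$ pairwise nonproportional factors of degree $e/r$ that are permuted transitively, up to scalars, by the Galois group. A rational zero of one factor is a zero of all of them, so by B\'ezout's theorem there are at most $(e/r)^2\le e^2/4$ rational zeros.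

Let $F$ be irreducible over $\overline{\mathbb{F}}_p$, with $2\le e<p$. We use Euler's formula $XH_X+YH_Y+ZH_Z=(\deg H)H$ for forms $H$. Let $P\in\mathbb{F}_p^3$ represent a rational zero of $F$. Its coordinates equal their $p$-th powers, so $\Phi(P)=eF(P)=0$. Since $p$-th powers have derivative zero, $\Phi_X=X^pF_{XX}+Y^pF_{XY}+Z^pF_{XZ}$, and Euler's formula for $F_X$ gives $\Phi_X(P)=(e-1)F_X(P)$. The same computation for $Y$ and $Z$ gives $\nabla\Phi(P)=(e-1)\nabla F(P)$. So $F$ is singular at $P$, or both curves are smooth at $P$ with the same tangent. If $F\nmid\Phi$, B\'ezout's theorem shows that twice the number of rational zeros of $F$ is at most $e(e+p-1)$.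

It remains to exclude $F\mid\Phi$. Let $f(x,y)=F(x,y,1)$, an irreducible polynomial of degree $e$. By Euler's formula $\Phi(x,y,1)=(x^p-x)f_x+(y^p-y)f_y+ef$, so $F\mid\Phi$ implies
\begin{equation}\label{eq:frob}
f\ \bigm|\ (x^p-x)f_x+(y^p-y)f_y .
\end{equation}
As $0<e<p$, the derivatives $f_x,f_y$ are not both zero; exchanging $x$ and $y$ if necessary, let $f_y\ne0$. Its degree is less than $e$, so it is coprime to $f$ and vanishes at only finitely many of the infinitely many zeros of $f$ in $\overline{\mathbb{F}}_p^{\,2}$. Pick a zero $(x_0,y_0)$ with $f_y(x_0,y_0)\ne0$. By the implicit function theorem for formal power series there is $\eta\in\overline{\mathbb{F}}_p[[\tau]]$ with $\eta(0)=y_0$ and $f(\xi,\eta)=0$, where $\xi=x_0+\tau$. Differentiating in $\tau$ gives $f_x(\xi,\eta)=-f_y(\xi,\eta)\eta'$, and $f_y(\xi,\eta)$ is a unit. Substituting in \eqref{eq:frob} we get $\eta^p-\eta=(\xi^p-\xi)\eta'$. Differentiating again, $-\eta'=-\eta'+(\xi^p-\xi)\eta''$, so $\eta''=0$ because $\xi^p-\xi\ne0$. The coefficient $c_i$ of $\tau^i$ in $\eta$ thus satisfies $i(i-1)c_i=0$, and $\eta\equiv c_0+c_1\tau\pmod{\tau^p}$.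 The polynomial $f(x_0+\tau,c_0+c_1\tau)$ is therefore divisible by $\tau^p$; its degree is at most $e<p$, so it is zero. Then $f$ vanishes on the line $y=c_0+c_1(x-x_0)$ and has a linear factor, which is impossible for an irreducible polynomial of degree $e\ge2$.
\end{proof}

Comparing the lower bound of Proposition~\ref{prop:support} with this upper bound shows that $s$ cannot be small, and then the lower bound is large.

\begin{proposition}\label{prop:size}
Let $1\le n\le\frac{p-1}2$, let $\Gamma\subset\mathcal{B}$ be the support of a relation of degree $K=p-1-n$, and let $s$ be the least degree of a curve containing $\Gamma$. If $2s\le K+3$, then $3s\ge p+5-2n$. In all cases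
\[
|\Gamma|\ge\frac{(p+5-2n)(2p+1-n)}9 .
\]
\end{proposition}

\begin{proof}
Put $s_0=(p+5-2n)/3$. Then $K+3-s_0=(2p+1-n)/3$, so the claimed bound is $s_0(K+3-s_0)$. Let $2s\le K+3$. Then $s\le\frac{p+1}2<p$, and Proposition~\ref{prop:support}(a) and Lemmas~\ref{lem:line} and~\ref{lem:sv} give $s(K+3-s)\le|\Gamma|\le s(s+p-1)/2$. Hence $3s\ge2K+7-p=p+5-2n$, that is, $s\ge s_0$. The function $\sigma\mapsto\sigma(K+3-\sigma)$ increases for $\sigma\le\frac{K+3}2$, so $|\Gamma|\ge s_0(K+3-s_0)$. If $2s>K+3$, then $|\Gamma|\ge(K+3)^2/4$, which is the maximum of this function.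
\end{proof}

\begin{corollary}\label{cor:middle}
Let $p\ge7$ and $3\le n\le\frac{p-1}2$. Then the support $\Gamma$ of a relation of degree $p-1-n$ on $\mathcal{B}$ satisfies $2n|\Gamma|>p(p-1)$.
\end{corollary}

\begin{proof}
Let $\psi(n)=2n(p+5-2n)(2p+1-n)$. By Proposition~\ref{prop:size}, $2n|\Gamma|\ge\psi(n)/9$, so we need $\psi(n)>9p(p-1)$. At the endpoints,
\[
\psi(3)=12(p-1)^2>9p(p-1),\qquad\psi\bigl(\tfrac{p-1}2\bigr)=(p-1)\cdot6\cdot\tfrac{3p+3}2=9(p+1)(p-1)>9p(p-1).
\]
The cubic $\psi$ has the roots $0<\frac{p+5}2<2p+1$ and is positive between the first two. Its derivative has one zero between consecutive roots and no others, so on $[0,\frac{p+5}2]$ the function $\psi$ first increases and then decreases. Its minimum on $[3,\frac{p-1}2]$ is therefore attained at an endpoint.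
\end{proof}

The argument does not reach $n\le2$: we have $\psi(1)=4p(p+3)<9p(p-1)$ for $p\ge5$, and $\psi(2)=4(p+1)(2p-1)<9p(p-1)$ for $p\ge13$, since the difference is $p^2-13p+4$.

\section{Relations of high degree}\label{sec:high}

By \eqref{eq:lower}, the cases $n=1,2$ and the hypothesis of Proposition~\ref{prop:reduction} are all settled once relations of degree $p-3$ are excluded.

\begin{proposition}\label{prop:high}
If $p\ge7$, then $\mathcal{B}$ carries no relation of degree $\ge p-3$.
\end{proposition}

So far $\mathcal{B}$ has entered only through the bound for lines. We now use that the forms $P_k$ vanish on it. For $K=p-3$, Proposition~\ref{prop:support}(b) forces many $P_k$ to share a factor $C$, and hence to share a tangent line at a smooth point $u_0$ of $C$. The tangent of $P_k$ at $u_0$ can be read off from the coefficients of the polynomials that parametrize $V$, so we first set up this dictionary.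

Let $\mathcal{L}$ be the space of functions $V\to\mathbb{F}_p$ spanned by $1$ and the functionals $v\mapsto u\cdot v$. By \eqref{eq:noplane}, a combination $c+u\cdot v$ vanishes on $V$ only if $u=0$ and $c=0$, so $\dim\mathcal{L}=4$ and $\mathbb{F}_p^3\to\mathcal{L}/\langle1\rangle$ is an isomorphism. Fix $u_0\in\mathcal{B}$, write $V=\{v(t)\}$ with $u_0\cdot v(t)=t$, and represent the elements of $\mathcal{L}$ by polynomials in $t$ of degree at most $p-1$. Elimination of leading terms gives a basis with four distinct degrees, and these are the only degrees of nonzero elements. Since $1,t\in\mathcal{L}$, they are $0,1,d',d$ with $2\le d'<d\le p-1$. Choose $u_1,u_2$ such that $f(t)=u_1\cdot v(t)$ and $g(t)=u_2\cdot v(t)$ are monic of degrees $d$ and $d'$. Then $u_0,u_1,u_2$ is a basis of $\mathbb{F}_p^3$. In the coordinates $u=Xu_0+Yu_1+Zu_2$ we have $P_k=\sum_t(Xt+Yf+Zg)^k$, so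
\begin{equation}\label{eq:coef}
[X^iY^jZ^l]P_k=\frac{k!}{i!\,j!\,l!}\sum_tt^if^jg^l\qquad(i+j+l=k).
\end{equation}
With \eqref{eq:sum} this has two consequences:
\begin{align}
&\text{if $i+jd+ld'=p-1$ and $1\le i+j+l\le p-1$, then $P_{i+j+l}\ne0$;}\label{eq:nonzero}\\
&[X^{k-1}Y]P_k=-k\,[t^{p-k}]f,\qquad[X^{k-1}Z]P_k=-k\,[t^{p-k}]g\qquad(1\le k\le p-1).\label{eq:tangent}
\end{align}
For \eqref{eq:tangent} note that $t^{k-1}f$ has degree at most $2p-3$. A form $F$ of degree $k$ with $F(u_0)=0$ can be written as $X^{k-1}(\lambda Y+\mu Z)$ plus terms of degree at least $2$ in $Y,Z$; we call $(\lambda,\mu)$ its \emph{linear part}. Its gradient at $u_0=(1,0,0)$ is $(0,\lambda,\mu)$, and by the chain rule the vanishing of the gradient does not depend on the coordinates.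

\begin{proof}[Proof of Proposition~\ref{prop:high}]
By \eqref{eq:lower} it suffices to exclude a relation of degree $K=p-3$. Suppose there is one, with support $\Gamma$, and let $s$ be the least degree of a curve containing $\Gamma$. Let $a$ be the least $k\ge1$ with $P_k\ne0$; by Lemma~\ref{lem:line}, $a\le\frac{p-1}2$.

\medskip\noindent\emph{Step 1: a common factor.} Since $P_a$ vanishes on $\Gamma$, we have $s\le a$ and $2s\le p-1=K+2$. Proposition~\ref{prop:size} with $n=2$ gives
\begin{equation}\label{eq:slower}
3s\ge p+1 .
\end{equation}
Let $C\in R_s$ be the form of Proposition~\ref{prop:support}(b); here $K+2-s=p-1-s$. All $P_k$ with $k\le p-2$ vanish on $\Gamma$, so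
\begin{equation}\label{eq:factor}
P_k\in C\cdot R_{k-s}\qquad(1\le k\le p-1-s),
\end{equation}
and this range includes $k=a$, because $a\le\frac{p-1}2\le p-1-s$.

\medskip\noindent\emph{Step 2: there is $u_0\in\Gamma$ with $\nabla P_a(u_0)\ne0$.} Otherwise the three partial derivatives of $P_a$ vanish on $\Gamma$; they have degree $a-1\le p-1-s$, so $C$ divides them. The form $C$ is squarefree, since the product of its distinct irreducible factors also vanishes on $\Gamma$ and $s$ is minimal. Let $\pi$ be an irreducible factor of $C$, and suppose that $P_a=\pi W$ with $\pi\nmid W$. For each partial derivative $\partial$, the form $\pi$ divides $\partial P_a=(\partial\pi)W+\pi\,\partial W$, so $\pi\mid\partial\pi$ and $\partial\pi=0$ by degree. Euler's formula then gives $(\deg\pi)\pi=0$, which is impossible as $0<\deg\pi<p$. So $\pi^2\mid P_a$ for every $\pi$, hence $C^2\mid P_a$ and $2s\le a\le\frac{p-1}2$. This contradicts \eqref{eq:slower}.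

\medskip\noindent\emph{Step 3: the degrees $d$ and $d'$.} Use this $u_0$ in the notation above. Since $P_k=0$ for $k<a$, \eqref{eq:tangent} gives $[t^{p-k}]f=0$ for $1\le k<a$, so $d'<d\le p-a$. The linear part of $P_a$ is nonzero, and its second entry $-a[t^{p-a}]g$ vanishes because $d'<p-a$. So $[t^{p-a}]f\ne0$ and
\[
d=p-a .
\]
Let $(\alpha,\beta)$ be the linear part of $C$. As $C(u_0)=0$, the linear part of a multiple $CQ$ is $Q(u_0)(\alpha,\beta)$. For $P_a$ this shows that $\beta=0$. By \eqref{eq:factor} the linear part of $P_k$ then has second entry $0$ for $1\le k\le p-1-s$, and \eqref{eq:tangent} gives $[t^m]g=0$ for $s+1\le m\le p-1$. Thus $d'\le s$.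

On the other hand $d'\ge a$. Indeed, if $d'\le a-1$, then $(i,j,l)=(a-1-d',1,1)$ satisfies $i+d+d'=p-1$, and \eqref{eq:nonzero} gives $P_{a+1-d'}\ne0$ with $2\le a+1-d'<a$, contrary to the choice of $a$; here $d'\ge2$ is used. From $s\le a\le d'\le s$ we get $d'=a=s$. Next, $(i,j,l)=(p-1-2s,0,2)$ in \eqref{eq:nonzero} gives $P_{p+1-2s}\ne0$, so $p+1-2s\ge a=s$. With \eqref{eq:slower},
\[
p=3s-1,\qquad d=2s-1,\qquad d'=s,\qquad p-1=3s-2 .
\]
As $p$ is odd, $s$ is even, and $p\ge7$ gives $s\ge4$. One configuration is left, and we determine it.

\medskip\noindent\emph{Step 4: $\mathcal{L}$ is spanned by $1,t,t^s,t^{2s-1}$ for a suitable parameter $t$.} By \eqref{eq:coef} and $P_k=0$ for $1\le k\le s-1$, every monomial $t^if^jg^l$ with $1\le i+j+l\le s-1$ has sum zero over $\mathbb{F}_p$, and so has the constant $1$. Expanding products, we get a statement that does not depend on a basis: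
\begin{equation}\label{eq:moments}
\sum_{v\in V}\lambda_1(v)\cdots\lambda_r(v)=0\qquad(\lambda_1,\dots,\lambda_r\in\mathcal{L},\ r\le s-1).
\end{equation}
We may thus modify the basis $1,t,g,f$ of $\mathcal{L}$ freely. Replacing the parameter $t$ by $t+c\in\mathcal{L}$ keeps $f,g$ monic of the same degrees and changes $[t^{s-1}]g$ by $-sc$; as $p\nmid s$, we may assume $[t^{s-1}]g=0$. All products below have degree at most $5s-5\le6s-5=2p-3$, so by \eqref{eq:sum} a vanishing sum $\sum_tt^iH(t)=0$ means $[t^{3s-2-i}]H=0$.

First take $t^ig^3$ with $0\le i\le s-4$. The coefficients of $t^{2s+2},\dots,t^{3s-2}$ in $g^3$ vanish. Write $g=t^s+\rho$ with $m=\deg\rho\le s-2$. In $g^3=t^{3s}+3t^{2s}\rho+3t^s\rho^2+\rho^3$ the last two terms have degree less than $2s+m$, so $[t^{2s+m}]g^3\ne0$. If $m\ge2$, the exponent $2s+m$ lies in the forbidden range. So $\rho$ is a combination of $1$ and $t$, and we replace $g$ by $t^s$.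

Next take $t^ifg=t^{i+s}f$ with $0\le i\le s-3$. This gives $[t^m]f=0$ for $s+1\le m\le2s-2$. Subtracting a multiple of $g$, we get $f=t^{2s-1}+\tilde f$ with $\deg\tilde f\le s-1$.

Finally take $t^if^2$ with $0\le i\le s-3$. The coefficients of $t^{2s+1},\dots,t^{3s-2}$ in $f^2=t^{4s-2}+2t^{2s-1}\tilde f+\tilde f^{\,2}$ vanish. Since $4s-2>3s-2$ and $\deg\tilde f^{\,2}\le2s-2$, only the middle term contributes, and $[t^m]\tilde f=0$ for $2\le m\le s-1$. So we may replace $f$ by $t^{2s-1}$.

\medskip\noindent\emph{Step 5: counting $\mathcal{B}$.} Since $p-1=3s-2$ is prime to $3$, the map $\tau\mapsto\tau^3$ is a bijection of $\mathbb{F}_p$. Put $t=\tau^3$. As functions on $\mathbb{F}_p$, $t^s=\tau^{p+1}=\tau^2$ and $t^{2s-1}=\tau^{2p-1}=\tau$. So $\mathcal{L}$ is spanned by $1,\tau,\tau^2,\tau^3$; geometrically, $V$ is affinely equivalent to $\{(\tau,\tau^2,\tau^3)\}$. Adding a constant does not affect bijectivity, so $|\mathcal{B}|$ is the number, up to scalars, of polynomials $c_1\tau+c_2\tau^2+c_3\tau^3$ that permute $\mathbb{F}_p$.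

If $c_3=0$ and $c_2\ne0$, the polynomial takes the same value at $\tau$ and $-c_1/c_2-\tau$ and is not injective; so for $c_3=0$ only $\tau$ occurs. If $c_3=1$, put $h=c_2/3$; up to a constant the polynomial is $\sigma^3+b\sigma$ with $\sigma=\tau+h$. In $(\sigma^3+b\sigma)^s=\sum_j\binom sjb^j\sigma^{3s-2j}$ the degree is $3s\le2p-3$ and the exponent $p-1=3s-2$ occurs for $j=1$, so $\sum_\sigma(\sigma^3+b\sigma)^s=-sb$. For a permutation the sum equals $\sum_xx^s=0$, so $b=0$. Conversely $(\tau+h)^3-h^3$ is a permutation for each of the $p$ values of $h$. Hence $|\mathcal{B}|=p+1=3s$. But Proposition~\ref{prop:support}(a) gives $|\Gamma|\ge s(K+3-s)=s(p-s)=s(2s-1)>3s$, because $s>2$. This contradiction completes the proof.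
\end{proof}

\begin{remark}
The hypothesis $p\ge7$ is needed. For $p=5$ and $V=\{(\tau,\tau^2,\tau^3):\tau\in\mathbb{F}_5\}$, the count in Step~5 (with $s=2$) shows that $\mathcal{B}$ consists of $(1,0,0)$ and the five points $(3h^2,3h,1)$. All six lie on the conic $Y^2=3XZ$. Since $\dim R_2=6$, evaluation $R_2\to\mathbb{F}_5^{\mathcal{B}}$ has rank at most $5$, and $\mathcal{B}$ carries a relation of degree $2=p-3$.
\end{remark}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:subspace}]
The theorem is vacuous for $p\le3$ and was proved in Section~\ref{sec:five} for $p=5$. Let $p\ge7$ and suppose that $A$ is not a $2$-dimensional subspace. By Proposition~\ref{prop:high}, $\mathcal{B}$ has no relation of degree $p-1$, so Proposition~\ref{prop:reduction} gives a relation of degree $p-1-n$ on $\mathcal{B}$ with $1\le n\le\frac{p-1}2$ and $2n|\Gamma|\le p(p-1)$. Proposition~\ref{prop:high} excludes $n\le2$, and Corollary~\ref{cor:middle} excludes $n\ge3$.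
\end{proof}

As shown in the introduction, Theorem~\ref{thm:main} follows. For the last proof $p$ is again an arbitrary prime.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The last sentence follows from $|V|\,|A|=p^3$. For a subgroup $L$ of a group $H$ and a subset $T\subset H$, every element of $H$ is uniquely a sum of an element of $T$ and an element of $L$ if and only if $T$ is a transversal of $L$ in $H$. We refer to this as the transversal criterion.

\emph{Sufficiency.} In cases (1) and (3) apply the criterion in $G$. In case (2) let $x\in G$ and $A\cap(x+H)=y+L$ with $L=L_{x+H}$. In a representation $x=v+a$ the element $a$ lies in $x+H$, so such representations correspond to representations of $x-y\in H$ as a sum of an element of $V$ and an element of $L$. By the criterion there is exactly one.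

\emph{Necessity.} Let $(V,A)$ be a tiling. If $\langle V\rangle=G$, then $A$ is a $2$-dimensional subspace by Theorem~\ref{thm:subspace}, and the criterion gives (1). If $\dim\langle V\rangle=1$, then $V=\langle V\rangle$ because $|V|=p$, and the criterion gives (3). Let $H=\langle V\rangle$ be $2$-dimensional. Then $V$ has at least two nonzero elements, so $p\ge3$. For $x\in G$ put $A_x=(A\cap(x+H))-x\subset H$. Every $y\in H$ is uniquely $v+a'$ with $v\in V$ and $a'\in A_x$, because the unique representation $x+y=v+a$ has $a\in x+H$. Hence $|A_x|=p$. The set $V$ lies on no affine line of $H$, since such a line would contain $0$ and $V$ would not span $H$. By Proposition~\ref{prop:plane}, $A_x$ is a translate of a $1$-dimensional subspace $L\subset H$, and by the criterion $V$ is a transversal of $L$ in $H$. This is (2).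
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://www.math.ru.nl/\textasciitilde{}bosma/Students/SterredenBreeijenMSc.pdf}

\end{thebibliography}
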